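# Squaring is injective on the $E_2$ page of the May spectral sequence at the prime 2

## Three theorems about $H(E_1,d_1)$

**Theorem A.** Let $E_1=\mathbb F_2[h_{i,j}:i\ge 1,\ j\ge 0]$, let $d_1$ be the derivation of $E_1$ with
$$d_1(h_{i,j})=\sum_{0<k<i}h_{k,\,i+j-k}\,h_{i-k,\,j},$$
and let $E_2=H(E_1,d_1)$ be the $E_2$ page of the May spectral sequence at the prime $2$. Then $E_2$ is nilpotent free: if $x\in E_2$ and $x^n=0$ for some $n\ge1$, then $x=0$.

More precisely, let $k$ be any field of characteristic $2$, let $N\ge 1$, and let $P_N=k[R_{a,b}:0\le a<b\le N-1]$ with the derivation $dR_{a,b}=\sum_{a<c<b}R_{a,c}R_{c,b}$. Then $H(P_N)$ is reduced.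

**Theorem B (detection).** Let $J\subset E_1$ be the ideal generated by all $d_1h_{i,j}$. Then
$$\operatorname{im}d_1=\ker d_1\cap J=\ker d_1\cap\sqrt J .$$
So $E_2$ embeds in the reduced ring $E_1/\sqrt J$, the ring of polynomial functions on strictly triangular matrices of square zero.

**Theorem C (parity and exact size).** Give $R_{a,b}$ the weight $\varepsilon_b-\varepsilon_a$ and the degree $s=1$. For each weight $\lambda$, $H^s(P_N)_\lambda\ne0$ only for $s$ in one residue class mod $2$ depending on $\lambda$. Hence
$$\sum_s\dim H^s(P_N)_\lambda=\Bigl|\text{ coefficient of }x^\lambda\text{ in }\prod_{0\le a<b\le N-1}\bigl(1+x_b/x_a\bigr)^{-1}\Bigr| ,$$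
each factor being expanded in powers of $x_b/x_a$.

Let us unpack this. The May spectral sequence
$$E_2=\operatorname{Ext}^{s,t,p}_{F^0\mathscr A}(\mathbb F_2,\mathbb F_2)\Longrightarrow \operatorname{Ext}^{s,t}_{\mathscr A}(\mathbb F_2,\mathbb F_2)$$
starts from the associated graded algebra $F^0\mathscr A$ of the mod $2$ Steenrod algebra $\mathscr A$ for May's filtration. The generator $h_{i,j}$ has homological degree $s=1$, internal degree $t=2^j(2^i-1)$ and May degree $p=i$; other normalizations only rescale $p$. The Yoneda product on $E_2$ is the one induced from $E_1$. So the question is about a polynomial ring with an explicit derivation, and we treat it that way. That $E_2$ is nilpotent free is stated as an open conjecture of its author in the "Research Statement" at https://waynelin92.github.io/assets/pdf/Research_Statement.pdf. The contrast with topology is sharp: every element in positive dimensions of the stable homotopy groups of spheres is nilpotent. Theorem A says that the conjecture is true.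

The generators become easier to handle if we put $R_{a,b}=h_{b-a,\,a}$ for $0\le a<b$. With $j=a$, $i=b-a$ we have $h_{k,i+j-k}=R_{b-k,b}$ and $h_{i-k,j}=R_{a,b-k}$, so the formula for $d_1$ reads
$$d_1R_{a,b}=\sum_{a<c<b}R_{a,c}R_{c,b}.\tag{1}$$
If $R$ is the strictly upper triangular matrix with entries $R_{a,b}$, then (1) says $dR=R^2$. The weight of Theorem C is preserved by $d$, because $(\varepsilon_c-\varepsilon_a)+(\varepsilon_b-\varepsilon_c)=\varepsilon_b-\varepsilon_a$. It refines the other two gradings: $t=\sum_j\lambda_j2^j$ and $p=\sum_jj\lambda_j$.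

## Derivations in characteristic 2

Throughout, $k$ is a field of characteristic $2$ and derivations are $k$-linear. Signs play no role.

**Definition.** A *dga* is a commutative $k$-algebra with a derivation $d$ such that $d^2=0$. Its cohomology $H=\ker d/\operatorname{im}d$ is a commutative $k$-algebra. A ring is *reduced* if $0$ is its only nilpotent element.

Four facts will be used constantly. First, the square of a derivation is a derivation, since the mixed term in $d^2(xy)=d^2(x)\,y+2\,dx\,dy+x\,d^2(y)$ vanishes. So $d^2=0$ as soon as $d^2$ kills generators. For (1), $d^2R_{a,b}$ is twice $\sum_{a<c<e<b}R_{a,c}R_{c,e}R_{e,b}$, hence $0$. Second, $d(x^2)=2x\,dx=0$: every square is a cocycle, and $d$ is linear over the subring of squares. Third, a derivation of a polynomial ring satisfies $dg=\sum_v\frac{\partial g}{\partial v}\,dv$, the sum over the variables. Fourth, a ring $H$ of characteristic $2$ is reduced as soon as $x^2=0$ implies $x=0$: if $x^n=0$, choose $2^r\ge n$; then $x^{2^r}=0$, and we take square roots $r$ times.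

**Example.** Reducedness of $H$ is not a formal consequence of the ring being polynomial. In $k[x,y]$ with $dx=0$, $dy=x^2$, we have $d(\alpha+\beta y)=\beta x^2$ for $\alpha,\beta\in k[x,y^2]$, so $H=k[x,y^2]/(x^2)$, and $x$ is a nonzero nilpotent. The proof must therefore use the particular shape of (1).

**Reduction to finite $N$.** This step removes the infinitely many variables. The algebra $P_N$ over $\mathbb F_2$ is a sub-dga of $E_1$, and $E_1=\bigcup_NP_N$. If $f\in E_1$ has $d_1f=0$ and $f^n=d_1g$, then $f,g\in P_N$ for some $N$. So $f$ is nilpotent in $H(P_N)$. If $H(P_N)$ is reduced, $f$ is a boundary in $P_N$, hence in $E_1$. Thus the first sentence of Theorem A follows from the statement about $P_N$, to which we now turn.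

## $H(P_2)$, $H(P_3)$, $H(P_4)$ by adjoining one variable at a time

For small $N$ one builds $P_N$ by adding variables in an order in which each new $dy$ lies in the algebra already built.

**Adjoining a variable.** Let $P$ be a dga, $\eta\in P$ a cocycle, and $P[y]$ the dga with $dy=\eta$. Since $y^2$ is a cocycle, $P[y]=\bigoplus_iy^{2i}(P\oplus Py)$ as complexes. In $P\oplus Py$ we have $d(\alpha+\beta y)=d\alpha+\beta\eta+(d\beta)y$. So $P$ is a subcomplex, the quotient is a copy of $P$, and the connecting map is multiplication by $[\eta]$. Hence $H(P[y])=H(P\oplus Py)[y^2]$ and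
$$0\to H(P)/([\eta])\to H(P\oplus Py)\to \operatorname{Ann}_{H(P)}([\eta])\to0\tag{2}$$
is exact, the last map taking $\alpha+\beta y$ to $[\beta]$.

Write $h_0,h_1,h_2$ for $R_{0,1},R_{1,2},R_{2,3}$, and $e=R_{0,2}$, $f=R_{1,3}$, $g=R_{0,3}$. Then
$$de=h_0h_1,\qquad df=h_1h_2,\qquad dg=h_0f+eh_2 .$$
Put $E=e^2$, $F=f^2$, $G=g^2$.

For $N=2$: $H(P_2)=k[h_0]$. For $N=3$: we adjoin $e$ to $k[h_0,h_1]$, where $h_0h_1$ has zero annihilator, so $H(P_3)=k[h_0,h_1,E]/(h_0h_1)$. Both are reduced.

For $N=4$, first adjoin $h_2$ to $P_3$, with $dh_2=0$; the cohomology is $k[h_0,h_1,h_2,E]/(h_0h_1)$. Now adjoin $f$, with $\eta=h_1h_2$. An element $x$ of this ring is killed by $h_1h_2$ exactly when $h_0$ divides $x$, so the annihilator is the ideal $(h_0)=h_0\,k[h_0,h_2,E]$. Its generator $h_0$ is the image of the cocycle $q=h_0f+eh_2$. So at this stage the cohomology is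
$$H=R\oplus k[h_0,h_2,E,F]\,q,\qquad R=k[h_0,h_1,h_2,E,F]/(h_0h_1,h_1h_2),$$
with $h_1q=d(ef)=0$ and $q^2=h_0^2F+h_2^2E$.

Finally adjoin $g$, with $\eta=q$. The products $(r+sq)q=rq+sq^2$ show two things. First,
$$H/(q)=k[h_0,h_1,h_2,E,F]/(h_0h_1,\ h_1h_2,\ h_0^2F+h_2^2E).$$
Second, $(r+sq)q=0$ forces $r$ to vanish modulo $h_1$ and $s=0$, so $\operatorname{Ann}(q)=h_1R=h_1k[h_1,E,F]$. The generator $h_1$ is the image of the cocycle $\zeta=h_1g+ef$; indeed $d\zeta=h_1(h_0f+eh_2)+h_0h_1f+eh_1h_2=0$. So
$$H(P_4)=R'\oplus k[h_1,E,F,G]\,\zeta,\qquad R'=k[h_0,h_1,h_2,E,F,G]/(h_0h_1,h_1h_2,h_0^2F+h_2^2E).$$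

Is this reduced? The polynomial $h_0^2F+h_2^2E$ has degree $1$ in $F$ with coprime coefficients, so it is irreducible, and $(h_1,\,h_0^2F+h_2^2E)$ is prime. It lies in the prime $(h_0,h_2)$, so by the modular law
$$(h_1,\ h_0^2F+h_2^2E)\cap(h_0,h_2)=(h_1)\cap(h_0,h_2)+(h_0^2F+h_2^2E)=(h_0h_1,\ h_1h_2,\ h_0^2F+h_2^2E).$$
An intersection of primes is radical, so $R'$ is reduced. Now let $x=r+s\zeta$ be nilpotent. The ring map $P_4\to k[h_1,e,f,g]$ killing $h_0,h_2$ also kills $de,df,dg$, hence all boundaries, so it is defined on $H(P_4)$. The image of $x$ is nilpotent in a domain, so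
$$r(0,h_1,0,e^2,f^2,g^2)+s(h_1,e^2,f^2,g^2)\,(h_1g+ef)=0 .$$
Over $k[h_1,e^2,f^2,g^2]$ the elements $1,g,ef$ are part of a basis, so $s=0$; then $r\in R'$ is nilpotent, so $r=0$. Hence $H(P_4)$ is reduced.

**Where the induction stops.** By (2), $H(P)/([\eta])$ is a subring of $H(P[y])$. So the step from $P$ to $P[y]$ requires that $[\eta]$ generate a radical ideal of $H(P)$. The induction hypothesis "$H(P)$ is reduced" does not give this: the example $P=k[x]$, $\eta=x^2$ is exactly this step going wrong. For $N\le 4$ we checked it because we had a presentation of $H$ at every stage. To continue we would need presentations, annihilators and radical ideals for all $N$ and all intermediate algebras, and nothing in the induction supplies them.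

**Filtering instead, and what can go wrong.** A second natural plan is to filter a dga so that the associated graded dga has a cohomology ring one can see to be reduced. This is not enough either. In the example $dy=x^2$, give $x$ weight $1$ and $y$ weight $3$. Then $d$ strictly lowers the weight, the associated graded dga is $k[x,y]$ with $d=0$, and its cohomology is reduced, while $H$ is not. What we need is a filtration that loses nothing: the cohomology of the graded pieces must have the same total size as the cohomology itself. The plan of the proof is to replace $P_N$ by a larger dga $A$ that has a good basis, to filter $A$, and to show by a parity count that nothing is lost.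

## Top-row minors and the dga $A$

To see which larger dga to choose, read $dR=R^2$ as a differential equation. If $u$ is an invertible matrix over a dga and $X=u^{-1}du$, then $du=uX$ gives $0=d(uX)=(du)X+u\,dX=uX^2+u\,dX$, that is, $dX=X^2$. So logarithmic derivatives of unitriangular matrices solve our equation. We will obtain a generic $u$ by factoring a generic square matrix.

Let $S=k[Y_{pj},Z_{pj}:1\le p,j\le N]$ with $dY_{pj}=Z_{pj}$ and $dZ_{pj}=0$. View $(Y\,|\,Z)$ as an $N\times2N$ matrix whose columns are labelled by the ordered alphabet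
$$1<1'<2<2'<\dots<N<N',$$
column $j$ being $Y_{\cdot j}$ and column $j'$ being $Z_{\cdot j}$. Put $|j|=|j'|=j$. For a set $I$ of $m\le N$ letters, let $D_I$ be the minor on rows $1,\dots,m$ and columns $I$.

**Definition.** $A\subset S$ is the subalgebra generated by all $D_I$.

The derivative $dD_I$ is the sum, over the unprimed $j\in I$, of the minor with column $j$ replaced by $j'$; this is $0$ when $j'\in I$ already. So $dA\subset A$, and $A$ is a dga. Both $S$ and $A$ are graded by the row degree $\lambda\in\mathbb Z^N$, in which $Y_{pj}$ and $Z_{pj}$ have degree $\varepsilon_p$, and by $s$, the degree in the $Z$'s. The differential preserves $\lambda$ and raises $s$ by $1$. Each $A_\lambda$ is finite-dimensional.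

**Definition.** A *tableau* $T$ of shape $\lambda$, where $\lambda$ is a partition with at most $N$ rows, is a filling of the diagram of $\lambda$ by letters that strictly increases down each column. It is *semistandard* if moreover each row weakly increases. Let $D_T$ be the product of the $D_I$ over the columns $I$ of $T$; its row degree is $\lambda$.

**Fact** (Fulton, *Young Tableaux*, §8.1, Theorem 1 and its corollary; valid over any commutative ring)**.** $A_\lambda$ has $k$-basis $\{D_T\}$, with $T$ running over the semistandard tableaux of shape $\lambda$ in the $2N$ letters. In particular $A_\lambda=0$ unless $\lambda$ is a partition.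

**Example.** Let $N=2$. A $3\times3$ determinant with the first row repeated vanishes; on the columns $1,1',2$ this gives $D_{\{1',2\}}D_{\{1\}}=D_{\{1,2\}}D_{\{1'\}}+D_{\{1,1'\}}D_{\{2\}}$. The left side is the tableau with columns $\{1',2\},\{1\}$ and first row $1',1$, which is not semistandard. On the right the first rows are $1,1'$ and $1,2$, and both tableaux are semistandard.

## $H(P_N)$ inside a localization of $H(A)$

Let $\delta_m=D_{\{1,\dots,m\}}$, the $m$-th leading principal minor of $Y$, and $\delta_0=1$. Put $S'=S[\delta_1^{-1},\dots,\delta_N^{-1}]$ and $A'=A[\delta_1^{-1},\dots,\delta_N^{-1}]\subset S'$.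

**Step 1: localization commutes with cohomology.** Since $\delta_m^{-1}=\delta_m\cdot\delta_m^{-2}$, we have $A'=A[\delta_1^{-2},\dots,\delta_N^{-2}]$. The $\delta_m^2$ are squares, so $d$ is linear over $k[\delta_1^2,\dots,\delta_N^2]$. Localization is exact, hence
$$H(A')=H(A)[\delta_1^{-2},\dots,\delta_N^{-2}].\tag{3}$$

**Step 2: coordinates on $S'$.** This step produces the unitriangular matrix $u$. Over $S'$ we factor $Y=ub$ with $u$ lower unitriangular and $b$ upper triangular with invertible diagonal. For existence, $\delta_1=Y_{11}$ is a unit. Subtract multiples of row $1$ from the rows below to clear the first column; this is left multiplication by a lower unitriangular matrix, and it does not change the leading principal minors. The remaining block has leading principal minors $\delta_{m+1}/\delta_1$, which are units, and we repeat. For uniqueness, $ub=\tilde u\tilde b$ gives $\tilde u^{-1}u=\tilde bb^{-1}$, which is lower unitriangular and upper triangular, so it is the identity. Put $C=u^{-1}Z$.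

I claim that $S'=k[u_{pq}\,(p>q),\ b_{pq}\,(p\le q),\ b_{pp}^{-1},\ C_{pq}]$ with these generators algebraically independent. Let $S''$ be the ring on the right with independent variables. Let $\varphi:S'\to S''$ send $Y\mapsto ub$, $Z\mapsto uC$; it is well defined because $\delta_m\mapsto b_{11}\cdots b_{mm}$ is a unit. Let $\psi:S''\to S'$ send the variables to the entries of the matrices $u,b,C$ just constructed. Then $\psi\varphi$ fixes $Y$ and $Z$. Conversely, $\varphi\psi(u)\cdot\varphi\psi(b)=\varphi(Y)=ub$, so by uniqueness $\varphi\psi$ fixes $u$ and $b$; and $\varphi\psi(C)=\varphi(u^{-1}Z)=u^{-1}uC=C$.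

**Step 3: coordinates on $A'$.** We show that $A'$ is $S'$ with the $u$'s left out. We have $u^{-1}(Y|Z)=(b|C)$. The top $m$ rows of $u^{-1}M$ are the top left $m\times m$ block of $u^{-1}$, of determinant $1$, times the top $m$ rows of $M$. So top-row minors of $(Y|Z)$ and of $(b|C)$ agree, and every $D_I$ is a polynomial in the $b$'s and $C$'s; in particular $\delta_m=b_{11}\cdots b_{mm}$. Conversely, in row $p$ the columns $1,\dots,p-1$ of $b$ vanish, so
$$b_{pl}=D_{\{1,\dots,p-1,l\}}/\delta_{p-1}\quad(p\le l),\qquad C_{pl}=D_{\{1,\dots,p-1,l'\}}/\delta_{p-1},\tag{4}$$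
and $b_{pp}^{-1}=\delta_{p-1}/\delta_p$. All of these lie in $A'$. With $\Xi:=Cb^{-1}$ we may exchange $C$ for $\Xi$, an invertible linear substitution over $k[b_{pq},b_{pp}^{-1}]$. Hence
$$A'=k[b_{pq}\,(p\le q),\,b_{pp}^{-1},\,C_{pq}]=k[b_{pq},\,b_{pp}^{-1},\,\Xi_{pq}],$$
polynomial in the $\Xi_{pq}$ ($1\le p,q\le N$) over $k[b_{pq},b_{pp}^{-1}]$.

**Step 4: $P_N$ is a tensor factor of $A'$.** From $Z=dY=(du)b+u\,db$, multiplying by $u^{-1}$ on the left and $b^{-1}$ on the right,
$$u^{-1}du+(db)b^{-1}=\Xi .$$
The first term is strictly lower triangular and the second is upper triangular. So $X:=u^{-1}du$ is the strictly lower part of $\Xi$, and $db=\Xi_+b$ with $\Xi_+$ the upper triangular part. By the computation that opened the previous section, $dX=X^2$, that is,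
$$dX_{pq}=\sum_{q<r<p}X_{pr}X_{rq}.$$
By (1), $R_{a,b}\mapsto X_{b+1,a+1}$ is an isomorphism of dgas $P_N\cong k[X_{pq}:p>q]$. Exchange $\Xi_+$ for $c:=db=\Xi_+b$, again an invertible linear substitution. We obtain, as dgas,
$$A'=P_N\otimes_kQ,\qquad Q=k[b_{pq},c_{pq}\,(p\le q)][b_{pp}^{-1}],\quad db_{pq}=c_{pq},\ dc_{pq}=0 .$$

**Step 5: injectivity on cohomology.** The ring map $\varepsilon:Q\to k$, $b\mapsto$ identity matrix, $c\mapsto0$, satisfies $\varepsilon\circ d=0$, because $d$ raises the degree in the $c$'s. So $\operatorname{id}\otimes\varepsilon:A'\to P_N$ is a dga map that restricts to the identity on $P_N$. Hence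
$$H(P_N)\to H(A')\ \text{ is an injective ring map.}\tag{5}$$

A localization of a reduced ring is reduced, and so is a subring. By (3) and (5), **it suffices to prove that $H(A)$ is reduced.**

For later use we record degrees. By (4), $b_{pl}$ and $C_{pl}$ have row degree $\varepsilon_p$, so $(b^{-1})_{lq}$ has row degree $-\varepsilon_q$. Thus $X_{pq}$ has row degree $\varepsilon_p-\varepsilon_q$ and $s=1$. With position $a+1$ for index $a$, (5) is compatible with the weight and with $s$.

**Example.** For $N=2$, $X_{21}=C_{21}b_{11}^{-1}=D_{\{1,1'\}}/\delta_1^2$. So $h_0$ corresponds to the cocycle $D_{\{1,1'\}}$ of $A$, up to a square.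

## A degeneration of $A$ with one class per chain of partitions

**Step 1: the filtration.** Give $Y_{pj}$ and $Z_{pj}$ weight $w=pj$; then $d$ preserves $w$. Let $F_mA$ be the set of elements of $A$ all of whose monomials have $w$-weight $\le m$. This is a filtration by subcomplexes, compatible with $\lambda$ and $s$, finite on each $A_\lambda$, and $F_mA\cdot F_{m'}A\subset F_{m+m'}A$. Taking the component of weight $m$ is a map $F_mA\to S$ with kernel $F_{m-1}A$. So $\operatorname{gr}A\cong B$ as dgas, where $B=\bigoplus_mB_{(m)}\subset S$ is spanned by the top components $\operatorname{in}_w(x)$, $x\in A$, and $B_{(m)}\cong\operatorname{gr}_mA$ is its part of weight $m$.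

**Step 2: leading forms of minors.** Let $I=\{i_1<\dots<i_m\}$. The term of $D_I$ that places column $i_q$ in row $\pi(q)$ has weight $\sum_q\pi(q)|i_q|$. If $|i_q|<|i_{q'}|$ but $\pi(q)>\pi(q')$, exchanging these two rows raises the weight by $(|i_{q'}|-|i_q|)(\pi(q)-\pi(q'))>0$. So the weight is maximal exactly when $|i_q|<|i_{q'}|$ implies $\pi(q)<\pi(q')$. Each value $|i|$ occurs at most twice, and two equal values are adjacent, so the maximal terms only permute rows within such pairs. Hence $\operatorname{in}_w(D_I)$ is the product of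

* $\Delta_{q,j}:=Y_{q,j}Z_{q+1,j}+Z_{q,j}Y_{q+1,j}$ for each $q$ with $i_q=j$, $i_{q+1}=j'$;
* $Y_{q,j}$ (resp. $Z_{q,j}$) for every other $q$ with $i_q=j$ (resp. $i_q=j'$).

Since $S$ is a domain, $\operatorname{in}_w$ is multiplicative, so $\operatorname{in}_w(D_T)$ is the product of the $\operatorname{in}_w(D_I)$ over the columns $I$ of $T$.

**Step 3: a basis of $B$.** We claim that the $\operatorname{in}_w(D_T)$, $T$ semistandard of shape $\lambda$, form a basis of $B_\lambda$. They lie in $B_\lambda$, and by the Fact their number is $\dim A_\lambda=\dim B_\lambda$, so we need only independence. Use a second weight $w'$, in which the variable in row $p$ and the $i$-th of the $2N$ columns has weight $p\,i$. Now all columns have different values, so the rearrangement argument shows that in $D_I$ the diagonal term (column $i_q$ in row $q$) has strictly the largest $w'$-weight. It is one of the terms of $\operatorname{in}_w(D_I)$. So the top $w'$-component of $\operatorname{in}_w(D_T)$ is a single monomial $\mu_T$, the product of the diagonal terms of its columns.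 This monomial records, for each row of $T$, the multiset of its letters, and so determines the semistandard tableau $T$. If $\sum_T\alpha_T\operatorname{in}_w(D_T)=0$ with some $\alpha_T\ne0$, let $M$ be the largest $w'$-weight of a $\mu_T$ with $\alpha_T\neq0$. The component of $w'$-weight $M$ is a nontrivial combination of distinct monomials, a contradiction.

**Step 4: splitting $B$ by chains.** For semistandard $T$ let $\sigma^{(j)}$ be the shape formed by the letters $\le j'$, and let $n_{q,j}=\sigma^{(j)}_q-\sigma^{(j-1)}_q$ be the number of letters $j,j'$ in row $q$. By Step 2, $\operatorname{in}_w(D_T)$ has degree $n_{q,j}$ in the two variables $Y_{q,j},Z_{q,j}$. These degrees are preserved by $d$. So $B=\bigoplus_nB_n$ as complexes, over the chains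
$$n:\quad\emptyset=\sigma^{(0)}\subset\sigma^{(1)}\subset\dots\subset\sigma^{(N)}=\lambda$$
of partitions with at most $N$ rows in which $\sigma^{(j)}/\sigma^{(j-1)}$ has at most two cells in each column, that is, $\sigma^{(j)}_{q+2}\le\sigma^{(j-1)}_q$. We have $B_n\cdot B_{n'}\subset B_{n+n'}$.

Fix $j$ and write $\sigma=\sigma^{(j-1)}$, $\tau=\sigma^{(j)}$. A column $x$ meets $\tau/\sigma$ in rows $q$ and $q+1$ exactly when $\sigma_q<x\le\tau_{q+1}$. The number of such columns is
$$c_{q,j}=\max(0,\ \tau_{q+1}-\sigma_q)\quad(1\le q<N),\qquad c_{0,j}=c_{N,j}=0.\tag{6}$$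
Row $q$ of $\tau/\sigma$ has $n_{q,j}$ cells. Of these, $c_{q,j}$ are top cells of two-cell columns and $c_{q-1,j}$ are bottom cells; no cell is both. So the number of columns meeting $\tau/\sigma$ in exactly one cell, in row $q$, is
$$f_{q,j}=n_{q,j}-c_{q,j}-c_{q-1,j}\ge0.\tag{7}$$

**Step 5: the pieces $B_n$.** We count semistandard fillings of $\tau/\sigma$ by $j,j'$. In row $q$ the top cells (columns $\le\tau_{q+1}$) come first, then the single cells, then the bottom cells (columns $>\sigma_{q-1}$); here $\tau_{q+1}\le\sigma_{q-1}$. A two-cell column must carry $j$ above $j'$. The single cells of row $q$ carry $j\cdots j\,j'\cdots j'$ with some number $\kappa_{q,j}\in\{0,\dots,f_{q,j}\}$ of letters $j'$. Conversely every choice of the $\kappa_{q,j}$ gives a semistandard tableau: each row reads $j\cdots j\,j'\cdots j'$ on $\tau/\sigma$, each column strictly increases there, and different $j$ do not interact. A column contains both $j$ and $j'$ exactly when it is a two-cell column for $j$, so by Step 2 the corresponding basis element is $\prod_{q,j}\Delta_{q,j}^{c_{q,j}}Y_{q,j}^{f_{q,j}-\kappa_{q,j}}Z_{q,j}^{\kappa_{q,j}}$.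 Therefore
$$B_n=\Bigl(\prod_{q,j}\Delta_{q,j}^{c_{q,j}}\Bigr)\cdot\bigotimes_{q,j}k[Y_{q,j},Z_{q,j}]_{f_{q,j}},\tag{8}$$
where the subscript denotes the homogeneous part of that degree.

**Step 6: cohomology of $B$.** We have $d\Delta_{q,j}=Z_{q,j}Z_{q+1,j}+Z_{q,j}Z_{q+1,j}=0$, and multiplication by the product of the $\Delta$'s is injective. So $B_n$ is, up to a shift of $s$, a tensor product of complexes $k[y,z]_f$ with $dy=z$, $dz=0$, in which
$$d(y^{f-i}z^i)=(f-i)\,y^{f-i-1}z^{i+1}.$$
If $f$ is odd, the coefficient is $1$ for $i$ even and $0$ for $i$ odd, so the basis cancels in pairs $0\to1$, $2\to3$, …, $f-1\to f$, and the cohomology is $0$. If $f$ is even, the pairs are $1\to2$, …, $f-1\to f$, and the cohomology is spanned by $y^f$. By the Künneth theorem over a field,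
$$H(B)=\bigoplus_{n:\ \text{all }f_{q,j}\text{ even}}k\,z_n,\qquad z_n=\prod_{q,j}\Delta_{q,j}^{c_{q,j}}\,Y_{q,j}^{f_{q,j}},\qquad s(z_n)=\sum_{q,j}c_{q,j}.\tag{9}$$
Doubling all partitions of a chain gives a chain, and by (6) and (7) it doubles all $c_{q,j}$ and $f_{q,j}$. So
$$z_n^2=z_{2n}\ne0\ \text{ in }H(B),\quad\text{and } n\mapsto2n\text{ is injective.}\tag{10}$$

**Example.** Let $N=2$, $\lambda=(1,1)$. There are six semistandard tableaux and three chains. For $\sigma^{(1)}=(1,1)$ we have $c_{1,1}=1$, all $f=0$, and $B_n=k\Delta_{1,1}$. For $\sigma^{(1)}=\emptyset$ we have $B_n=k\Delta_{1,2}$. For $\sigma^{(1)}=(1)$ we have $f_{1,1}=f_{2,2}=1$, and $B_n$ is the acyclic complex spanned by $Y_{11}Y_{22},\,Z_{11}Y_{22},\,Y_{11}Z_{22},\,Z_{11}Z_{22}$. So $H(B)_\lambda$ has dimension $2$, in $s=1$. In $A_\lambda$ itself, $dD_{\{1,2\}}=D_{\{1',2\}}+D_{\{1,2'\}}$, $dD_{\{1',2\}}=dD_{\{1,2'\}}=D_{\{1',2'\}}$, and $D_{\{1,1'\}},D_{\{2,2'\}}$ are cocycles. So $H(A)_\lambda$ also has dimension $2$, in $s=1$. Nothing was lost, and we now show that this is always so.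

## The parity of $s(z_n)$ depends only on $\lambda$

By (10), squaring is injective on $H(B)$. As the example $dy=x^2$ showed, this says nothing about $H(A)$ unless the passage from $A$ to $B$ loses no cohomology. Losses come from connecting maps, which raise $s$ by $1$ and preserve $\lambda$. They vanish if, for each $\lambda$, all $z_n$ have $s$ of the same parity. In the example $dy=x^2$, with degrees $1$ for $x$ and $2$ for $y$ in place of $\lambda$ and $s=1$ for both generators, degree $2$ contains $y$ with $s=1$ and $x^2$ with $s=2$; the parity condition fails there.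

For a word $a\in(\mathbb Z/2)^N$ let $I(a)=\#\{q<q':a_q=0,\ a_{q'}=1\}$. Swapping two adjacent unequal letters changes $I$ by $\pm1$. For $\sigma\in\mathbb Z^N$ let $a(\sigma)_q=\sigma_q+N-q\bmod2$.

**Parity Lemma.** Let $n$ be a chain from $\emptyset$ to $\lambda$ with all $f_{q,j}$ even. Then
$$s(z_n)=\sum_{q,j}c_{q,j}\equiv I(a(\lambda))-I(a(0))\pmod2 .$$

*Proof.* The right side telescopes along the chain. So it suffices to show, for one step $\sigma\subset\tau$ with all $f_q$ even, and with $a=a(\sigma)$, $b=a(\tau)$, that $\sum_qc_q\equiv I(b)-I(a)$. Two congruences hold.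

By (7), $\tau_q-\sigma_q=n_q\equiv c_q+c_{q-1}$, so
$$b_q=a_q+c_q+c_{q-1}.\tag{11}$$
If $c_q$ is odd, it is positive, so $\tau_{q+1}=\sigma_q+c_q$ by (6), and $b_{q+1}\equiv\sigma_q+c_q+N-q-1\equiv\sigma_q+N-q$, that is,
$$b_{q+1}=a_q\quad\text{whenever }c_q\text{ is odd}.\tag{12}$$

Let $u,u+1,\dots,v$ be a maximal run of consecutive indices with $c_q$ odd. Since $c_0=c_N=0$, we have $1\le u\le v\le N-1$, and $c_{u-1}$, $c_{v+1}$ are even. By (11), $b_u=a_u+1$; $b_{q+1}=a_{q+1}$ for $u\le q<v$; and $b_{v+1}=a_{v+1}+1$. By (12), $b_{q+1}=a_q$ for $u\le q\le v$. Comparing, $a_q=a_{q+1}$ for $u\le q<v$, and $a_v=a_{v+1}+1$. So on the positions $u,\dots,v+1$,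
$$a=(x,\dots,x,x+1),\qquad b=(x+1,x,\dots,x).$$
Thus $b$ arises there from $a$ by $v-u+1$ swaps of adjacent unequal letters: the last letter moves to the front. Different runs occupy disjoint position intervals, because the run after $v$ starts at $v+2$ or later. A position $q$ outside all intervals has $c_q$ and $c_{q-1}$ even, so $b_q=a_q$ by (11). Altogether $b$ arises from $a$ by as many adjacent swaps as there are odd $c_q$. Hence $I(b)-I(a)\equiv\#\{q:c_q\text{ odd}\}\equiv\sum_qc_q$. $\square$

**Example.** Let $N=3$, $\sigma=(1,0,0)$, $\tau=(2,2,1)$. Then $c_1=c_2=1$, $n=(1,2,1)$ and all $f_q=0$. Here $a=(1,1,0)$ and $b=(0,1,1)$: the letter $0$ moves to the front past two $1$'s, and $I$ goes from $0$ to $2$.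

## $H(A)$ is reduced

**Step 1: the connecting maps vanish.** Fix $\lambda$ and put $\epsilon_\lambda=I(a(\lambda))-I(a(0))\bmod2$. By (9) and the Parity Lemma, $H^s(\operatorname{gr}_mA_\lambda)=0$ unless $s\equiv\epsilon_\lambda$. We show by induction on $m$ that $H(F_mA_\lambda)$ is also concentrated in $s\equiv\epsilon_\lambda$; for small $m$ it is $0$. In the long exact sequence of $0\to F_{m-1}A_\lambda\to F_mA_\lambda\to\operatorname{gr}_mA_\lambda\to0$, the connecting map $H^s(\operatorname{gr}_m A_\lambda)\to H^{s+1}(F_{m-1}A_\lambda)$ has zero source if $s\not\equiv\epsilon_\lambda$ and zero target if $s\equiv\epsilon_\lambda$. So it vanishes,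
$$0\to H(F_{m-1}A_\lambda)\to H(F_mA_\lambda)\to H(\operatorname{gr}_mA_\lambda)\to0\tag{13}$$
is exact, and the middle term is concentrated in $s\equiv\epsilon_\lambda$. For $m$ large, $F_mA_\lambda=A_\lambda$, so
$$H^s(A)_\lambda=0\quad\text{unless }s\equiv\epsilon_\lambda\bmod2.\tag{14}$$
By (13), every map $H(F_mA_\lambda)\to H(A_\lambda)$ is injective, for every $\lambda$ and $m$. We regard the $H(F_mA_\lambda)$ as subspaces of $H(A)_\lambda$.

**Step 2: squares of homogeneous elements.** Let $0\ne x\in H(A)_\lambda$, and let $m$ be minimal with $x\in H(F_mA_\lambda)$. By (13), the image of $x$ in $H(\operatorname{gr}_mA_\lambda)=H(B_{(m)})_\lambda$ is nonzero; by (9) it is a finite sum $\sum_n\alpha_nz_n$ with $\alpha_n\in k$, not all zero. Represent $x$ by a cocycle $\xi\in F_mA_\lambda$. Then $\xi^2\in F_{2m}A_{2\lambda}$ represents $x^2$, and its component of weight $2m$ is the square of the component of weight $m$ of $\xi$. So the class of $\xi^2$ in $H(F_{2m}A_{2\lambda})$ maps in $H(\operatorname{gr}_{2m}A_{2\lambda})$ to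
$$\Bigl(\sum_n\alpha_nz_n\Bigr)^2=\sum_n\alpha_n^2z_{2n},$$
the cross terms occurring twice. By (10) the $z_{2n}$ are distinct basis elements, so this is nonzero. Hence $\xi^2$ has nonzero class in $H(F_{2m}A_{2\lambda})$, and this space injects into $H(A)_{2\lambda}$ by Step 1 applied to $2\lambda$. So $x^2\ne0$.

**Step 3: all elements.** Let $x=\sum_\lambda x_\lambda\ne0$ in $H(A)$. Then $x^2=\sum_\lambda x_\lambda^2$, with $x_\lambda^2$ in the distinct degrees $2\lambda$, and some $x_\lambda^2\ne0$. So squaring has trivial kernel, and $H(A)$ is reduced.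

**Proof of Theorem A.** By (3), $H(A')$ is a localization of the reduced ring $H(A)$, hence reduced. By (5), $H(P_N)$ is a subring of $H(A')$, hence reduced. By the reduction to finite $N$, $E_2$ has no nonzero nilpotent elements. $\blacksquare$

The argument works over every field $k$ of characteristic $2$. Applied to $E_1\otimes k$, whose cohomology is $E_2\otimes k$, it shows that $E_2\otimes k$ is reduced for all such $k$.

## Detection on matrices of square zero

**Proof of Theorem B.** First, boundaries lie in $J$: $d_1g=\sum\frac{\partial g}{\partial h_{i,j}}\,d_1h_{i,j}$. So $\operatorname{im}d_1\subset\ker d_1\cap J\subset\ker d_1\cap\sqrt J$.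

Conversely, let $d_1f=0$ and $f^n=\sum_\alpha g_\alpha\,d_1h_\alpha$, where $\alpha$ runs over finitely many index pairs. We square, because squares are constants for $d_1$ and because $(d_1h)^2=d_1(h\,d_1h)$:
$$f^{2n}=\sum_\alpha g_\alpha^2(d_1h_\alpha)^2=d_1\Bigl(\sum_\alpha g_\alpha^2\,h_\alpha\,d_1h_\alpha\Bigr).$$
So $f$ is nilpotent in $E_2$, and by Theorem A it is a boundary. This proves the equalities, and the kernel of $\ker d_1\to E_1/\sqrt J$ is $\operatorname{im}d_1$, so $E_2$ embeds in $E_1/\sqrt J$.

It remains to identify $E_1/\sqrt J$. By (1) the generators $d_1R_{a,b}$ of $J$ are the entries of $R^2$ for the strictly upper triangular matrix $R=(R_{a,b})$. Let $k=\mathbb F_2$ and $J_N=(d_1R_{a,b}:a<b\le N-1)\subset P_N$. The ring map $E_1\to P_N$ killing all $R_{a,b}$ with $b\ge N$ is a dga map, since each term $R_{a,c}R_{c,b}$ of $d_1R_{a,b}$ with $b\ge N$ contains the killed factor $R_{c,b}$. It is the identity on $P_N$ and takes $J$ onto $J_N$. So $J\cap P_N=J_N$ and $\sqrt J\cap P_N=\sqrt{J_N}$. By the Nullstellensatz, $\sqrt{J_N}$ consists of the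 polynomials in $P_N$ vanishing on all strictly upper triangular $N\times N$ matrices over $\overline{\mathbb F}_2$ of square zero. $\blacksquare$

The map used for $H(P_4)$ above is an instance: setting $h_0=h_2=0$ gives matrices of square zero.

## Euler characteristics and the size of $E_2$

We label weights by positions $1,\dots,N$, with position $a+1$ for index $a$.

**Proof of Theorem C.** Let $0\ne x\in H^s(P_N)_\lambda$, which lies in $H^s(A')_\lambda$ by (5). By (3) there is a product $\delta$ of elements $\delta_m^2$ such that $x\delta$ is the image of some $y\in H^s(A)_{\lambda'}$; here $\delta$ has $s=0$ and row degree in $2\mathbb Z^N$, so $\lambda'\equiv\lambda\bmod2$. As $\delta$ is invertible in $H(A')$, $x\delta\neq0$ and so $y\ne0$. By (14),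
$$s\equiv I(a(\lambda'))-I(a(0))=I(a(\lambda))-I(a(0))\pmod2,$$
which depends only on $\lambda$. This is the parity statement.

The linear form $\lambda\mapsto\sum_q q\lambda_q$ is at least $1$ on the weight of each $R_{a,b}$, so $(P_N)_\lambda$ is finite-dimensional. As $H(P_N)_\lambda$ sits in degrees $s$ of one parity, its total dimension is the absolute value of $\sum_s(-1)^s\dim H^s(P_N)_\lambda=\sum_s(-1)^s\dim(P_N^s)_\lambda$. A polynomial generator of weight $\varepsilon_p-\varepsilon_q$ with $s=1$ contributes the factor $\sum_i(-x_p/x_q)^i=(1+x_p/x_q)^{-1}$. So this number is the coefficient of $x^\lambda$ in $\prod_{p>q}(1+x_p/x_q)^{-1}$. $\blacksquare$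

**Closed form.** Let $\rho=(N-1,\dots,1,0)$. The Vandermonde determinant gives $\prod_{q<p}(x_q-x_p)=\sum_w\operatorname{sgn}(w)x^{w\rho}$, the sum over permutations $w$. Dividing by $x^\rho$,
$$\prod_{p>q}\frac1{1+x_p/x_q}=\frac{\prod_{p>q}(1-x_p/x_q)}{\prod_{p>q}(1-x_p^2/x_q^2)}=\frac{x^{-\rho}\sum_w\operatorname{sgn}(w)\,x^{w\rho}}{\prod_{p>q}(1-x_p^2/x_q^2)}.$$
The denominator involves only even exponents. So the terms $x^\lambda$ with $\lambda+\rho\equiv a\bmod2$, for a given word $a$, come exactly from the $w$ with $w\rho\equiv a$. There are none unless $a$ is a rearrangement of $\rho\bmod2$, and otherwise the corresponding $H(P_N)_\lambda$ are $0$.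

Let $a$ be such a rearrangement, and let $w_a\rho$ be the arrangement that places the odd (resp. even) numbers among $0,\dots,N-1$ in decreasing order on the positions with $a=1$ (resp. $a=0$). The $w$ with $w\rho\equiv a$ are obtained from $w_a$ by permuting the values within each of the two classes. Consider the class $a=1$, with positions $q_1<\dots<q_r$ and values $2r-1,\dots,3,1$. Its alternating sum is
$$x_{q_1}\cdots x_{q_r}\det\bigl((x_{q_i}^2)^{r-l}\bigr)_{i,l}=x_{q_1}^{2r-1}x_{q_2}^{2r-3}\cdots x_{q_r}\prod_{i<i'}\bigl(1-x_{q_{i'}}^2/x_{q_i}^2\bigr),$$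
by Vandermonde in the squares. The class $a=0$, with values $2r'-2,\dots,2,0$, is the same without the leading factor. Hence
$$\sum_{w\rho\equiv a}\operatorname{sgn}(w)\,x^{w\rho}=\pm x^{w_a\rho}\prod_{p>q,\ a_p=a_q}(1-x_p^2/x_q^2).$$
After division only the factors with $a_p\ne a_q$ remain. The resulting series has coefficients of a single sign, so taking absolute values removes the sign:
$$\sum_{\lambda+\rho\equiv a}\Bigl(\sum_s\dim H^s(P_N)_\lambda\Bigr)x^\lambda=x^{w_a\rho-\rho}\prod_{p>q,\ a_p\ne a_q}\frac1{1-x_p^2/x_q^2}.\tag{15}$$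

This gives the total dimension of $E_2$ in every weight. Indeed, in a nontrivial monomial of $E_1$ of weight $\lambda$, the smallest index that occurs does so only as a first index of some $R_{a,b}$, so its coefficient in $\lambda$ is negative. Likewise the largest has positive coefficient. So if $\lambda$ is supported on the indices $\{0,\dots,N-1\}$, then $(E_1)_\lambda=(P_N)_\lambda$ for $k=\mathbb F_2$.

**Example.** Let $N=4$ and $\lambda=(-1,-1,1,1)$, the weight of $\zeta=h_1g+ef$. The monomials of this weight are $ef,\,h_1g$ with $s=2$; $h_0h_1f,\,eh_1h_2$ with $s=3$; and $h_0h_1^2h_2$ with $s=4$. The Euler characteristic is $2-2+1=1$. By hand, $d(ef)=d(h_1g)=h_0h_1f+eh_1h_2$ and $d(h_0h_1f)=h_0h_1^2h_2$, so the cohomology is spanned by $\zeta$. For the parity, $a(\lambda)=(0,1,0,1)$ has $I=3$ and $a(0)=(1,0,1,0)$ has $I=1$; the difference is even, as is $s(\zeta)=2$. In (15), $w_a\rho-\rho=(2,3,0,1)-(3,2,1,0)=(-1,1,-1,1)$. What is missing to reach $\lambda$ is $(0,-2,2,0)$, obtained only from the factor with $p=3$, $q=2$, in one way. So (15) also gives dimension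 $1$.

## The statement does not extend to $E_3$

Theorem A cannot be extended to the next page. With $b_{2,0}=h_{2,0}^2$ and $h_j=h_{1,j}$ one has
$$d_2(b_{2,0})=h_1^3+h_0^2h_2$$
(Tangora, *On the cohomology of the Steenrod algebra*, Math. Z. 116 (1970)). In the May degree $p$, the left argument has $p=4$ and the right side has $p=3$, so $d_2$ lowers $p$ by $1$. The class $h_1$ has $(s,t,p)=(1,2,1)$. The only monomial of $E_1$ with $(s,t)=(2,2)$ is $h_0^2$, which has $p=2$ and not $0$, so $d_2h_1=0$. Since $h_0h_1=0$ in $E_2$, we get $d_2(h_1b_{2,0})=h_1^4+h_0^2h_1h_2=h_1^4$, so $h_1^4=0$ in $E_3$. But $h_1\ne0$ in $E_3$: it has $s=1$, so it could be hit only from $E_2^{s=0}=\mathbb F_2\cdot1$, and $d_2(1)=0$. So $E_3$ has a nonzero nilpotent element.
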